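# Minimal identifying codes omit at least one vertex in $\Delta+2$

## The bound $n-\frac{n}{\Delta+2}$ and the question it answers

**Theorem 1.** Let $G$ be a finite simple identifiable graph without isolated vertices, with $n$ vertices and maximum degree $\Delta$. Every minimal identifying code $\mathcal C$ of $G$ satisfies
$$|\mathcal C|\le n-\frac{n}{\Delta+2}.$$
Hence $\gamma^{\rm ID}(G)\le n-\frac{n}{\Delta+2}\le n-\frac{n}{2\Delta}$.

Let us unpack the words. For a vertex $v$ of $G=(V,E)$, let $N(v)$ be the set of its neighbours and $N[v]=N(v)\cup\{v\}$ its closed neighbourhood.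

**Definition.** A set $\mathcal C\subseteq V$ is an *identifying code* of $G$ if

1. $N[v]\cap\mathcal C\ne\emptyset$ for every $v\in V$ (domination), and
2. $N[u]\cap\mathcal C\ne N[v]\cap\mathcal C$ for all distinct $u,v\in V$ (separation).

The graph is *identifiable* if it has an identifying code; then $\gamma^{\rm ID}(G)$ is the least size of one. An identifying code is *minimal* if no proper subset of it is an identifying code.

So a code lets you recognise a vertex $v$ from the nonempty set $N[v]\cap\mathcal C$ of code vertices that "see" it. The graph is identifiable exactly when no two distinct vertices have the same closed neighbourhood: if a code separates $u$ and $v$ then $N[u]\neq N[v]$, and conversely, if all closed neighbourhoods differ, then $V$ itself is an identifying code. Since $V$ is a code, minimal codes exist, and a code of size $\gamma^{\rm ID}(G)$ is minimal. This is why the first assertion of Theorem 1 implies the second. For the last inequality we need $\Delta\ge2$, so that $\Delta+2\le 2\Delta$. If $\Delta=1$, any edge would be a component whose two ends have the same closed neighbourhood, and $G$ would not be identifiable.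

Isolated vertices have to be excluded because they lie in every code: adding many of them makes any bound of this kind fail.

Here is the question behind the theorem, taken from https://github.com/ffoucaud/ffoucaud.github.io. It has been conjectured that for some constant $c$ every connected identifiable graph with at least one edge satisfies $\gamma^{\rm ID}(G)\le n-\frac n{\Delta}+c$. The known general bound stated there is $\gamma^{\rm ID}(G)\le n-\frac{n}{103\Delta(\Delta+1)^2}$, which loses a factor of order $\Delta^3$; for $\Delta$-regular graphs it improves to $n-\frac{n}{103\Delta}$. The question relaxes the conjecture: is there an absolute constant $c>0$ with $\gamma^{\rm ID}(G)\le n-\frac{n}{c\Delta}$ for every connected identifiable $G$ with at least one edge? Theorem 1 says yes, with $c=2$. It does not settle the conjecture itself. Connectedness is used only to exclude isolated vertices, and nothing clever is done in choosing the code: *every* minimal code is small enough.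

The next statement says how good this is. It is proved in the last section.

**Proposition 3.**
(a) For every even $\Delta\ge2$ there is a connected identifiable graph with maximum degree $\Delta$ and $\gamma^{\rm ID}=n-\frac n{\Delta+2}$. Hence $\Delta+2$ cannot be replaced by anything smaller for even $\Delta$, and $c=2$ is the least constant for which $\gamma^{\rm ID}\le n-\frac{n}{c\Delta}$ holds for all connected identifiable graphs with an edge.
(b) For odd $\Delta\ge3$ the star $K_{1,\Delta}$ shows that $\Delta+2$ cannot be replaced by anything smaller than $\Delta+1$.
(c) For every $\Delta\ge2$ there are infinitely many connected $\Delta$-regular identifiable graphs with $\gamma^{\rm ID}\ge n-\frac n\Delta$.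

On the way to Theorem 1 we meet a weaker bound, Theorem 2, whose proof is short and which already answers the question.

## Three graphs by hand

For a fixed code $\mathcal C$ write $I(v)=N[v]\cap\mathcal C$, the *trace* of $v$, and $S=V\setminus\mathcal C$, $s=|S|$. Theorem 1 says $n\le(\Delta+2)s$.

**Example 1 (the path $p-q-r$).** Here $N[p]=\{p,q\}$, $N[q]=\{p,q,r\}$, $N[r]=\{q,r\}$. To separate $p$ from $q$ we need $r\in\mathcal C$; to separate $q$ from $r$ we need $p\in\mathcal C$. The set $\{p,r\}$ gives traces $I(p)=\{p\}$, $I(q)=\{p,r\}$, $I(r)=\{r\}$, so it is the unique minimal code. Here $n=3$, $\Delta=2$, $s=1$.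

**Example 2 (the cycle $C_4$ on $1,2,3,4$).** For $\mathcal C=\{1,2,3\}$ the traces are $I(1)=\{1,2\}$, $I(2)=\{1,2,3\}$, $I(3)=\{2,3\}$, $I(4)=\{1,3\}$, so this is a code. Two vertices can never both be omitted: any two closed neighbourhoods $N[x]$, $N[y]$ differ exactly in the two vertices opposite to $x$ and $y$. So $\gamma^{\rm ID}(C_4)=3$, and $n=4=(\Delta+2)s$: equality.

**Example 3 (the star $K_{1,\Delta}$, $\Delta\ge3$).** Let $\mathcal C$ be the set of leaves. Each leaf $\ell$ has $I(\ell)=\{\ell\}$, and the centre sees all leaves. This is a code. It is minimal, since a deleted leaf would be undominated. Here $n=\Delta+1$ and $s=1$.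

## Deleting vertices that are far apart

A natural first attempt builds the complement $S$ directly. Call $c$ *forced* if $N[u]\triangle N[v]=\{c\}$ for some $u\ne v$; forced vertices lie in every code. If $S$ is a set of unforced vertices at pairwise distance at least $5$, then $V\setminus S$ is a code. Indeed each $N[v]$ has at least two elements, at mutual distance at most $2$, so it has an element outside $S$; this is domination. For separation, let $u\neq v$. If $N[u]\cap N[v]=\emptyset$, a vertex of $N[u]\setminus S$ separates them. If $N[u]\cap N[v]\ne\emptyset$, any two vertices of $N[u]\cup N[v]$ are at distance at most $4$, so at most one of them is in $S$. If the nonempty set $N[u]\triangle N[v]$ were contained in $S$, it would then be a single vertex, a forced one, which is not in $S$.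

The attempt stops in two places. First, each vertex put into $S$ blocks a ball of radius $4$, which can have order $\Delta^4$ vertices, while we may only spend order $\Delta$ vertices per element of $S$. Second, the unforced vertices may be few (one out of three in Example 1), and the argument gives no lower bound on their number.

So we turn things round: start from a code that cannot be shrunk, and use the *reason* why each of its vertices cannot be deleted. Each $c\in\mathcal C$ comes with a pair of vertices that only $c$ tells apart. These pairs are the edges of a forest, and the forest will tell us how to charge code vertices to omitted ones.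

## A forest whose edges are labelled by the code vertices

From here on, $G$ is as in Theorem 1 and $\mathcal C$ is a fixed minimal code. We use constantly that
$$a\in I(a)\ \text{ for } a\in\mathcal C,\qquad a\in I(b)\Leftrightarrow b\in I(a)\ \text{ for } a,b\in\mathcal C. \tag{1}$$

**Step 1: defining the forest.** The purpose is to record, for each code vertex, why it is needed. Add a new symbol $o$ with $I(o)=\emptyset$. Domination and separation together say that the sets $I(x)$, $x\in V\cup\{o\}$, are pairwise distinct. Let $c\in\mathcal C$. By minimality $\mathcal C\setminus\{c\}$ is not a code, so two of the sets $I(x)\setminus\{c\}$, $x\in V\cup\{o\}$, coincide, say for $x\ne y$. As $I(x)\ne I(y)$, we get $I(x)\triangle I(y)=\{c\}$. Choose *one* such pair for each $c$ and call it $e_c=\{x,y\}$, an edge with *label* $c$. Let $T$ be the graph on $V\cup\{o\}$ with edges $e_c$, $c\in\mathcal C$. Different labels give different edges, because an edge determines its label.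

$T$ is a forest: around a cycle the symmetric differences $I(x)\triangle I(y)$ of consecutive vertices sum (modulo 2) to $\emptyset$, yet they are distinct singletons, whose sum is not empty.

**Step 2: counting components.** This brings in $s$. A forest with $n+1$ vertices and $|\mathcal C|$ edges has $n+1-|\mathcal C|=s+1$ components. So there are
$$\text{exactly } s \text{ components of } T \text{ not containing } o. \tag{2}$$
We call them *ordinary*. For a component $X$ let $C_X$ be its set of labels. For the component of $o$, write $C_o$ for its label set and $V_o$ for the set of its vertices other than $o$. The sets $C_X$ partition $\mathcal C$.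

A warning that is also the key to everything: a code vertex $c$ plays *two roles*. It is a vertex, lying in some component of $T$, and it is a label, of an edge that may lie in a different component. Much of the proof compares these two places.

**Example 1, continued.** For the path, label $p$ may be put on $\{o,p\}$ or $\{q,r\}$, and label $r$ on $\{o,r\}$ or $\{p,q\}$. All four pairs together form a 4-cycle, which is why we choose one per label. There are essentially three outcomes.

1. $e_p=\{o,p\}$, $e_r=\{o,r\}$: the ordinary component is $\{q\}$.
2. $e_p=\{o,p\}$, $e_r=\{p,q\}$: the component of $o$ is the path $o,p,q$. The ordinary component is $\{r\}$; the *vertex* $r$ is ordinary while the *label* $r$ is in $C_o$.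
3. $e_p=\{q,r\}$, $e_r=\{p,q\}$: the ordinary component is $\{p,q,r\}$ and $o$ is isolated in $T$.

The remaining choice mirrors the second. We return to these as choices 1, 2, 3.

**Step 3: how traces vary inside a component.** Crossing the edge $e_a$ of $T$ changes the trace by adding or removing $a$ and nothing else. We record two consequences.

**(F1)** *Let $X$ be a component of $T$ and $c\in\mathcal C$. If $c\notin C_X$, then $c$ lies in all or in none of the sets $I(w)$, $w\in X$. If $c\in C_X$, then the two sides of $X-e_c$ can be named $U_c$ and $L_c$ so that $c\in I(w)$ for all $w\in U_c$ and $c\notin I(w)$ for all $w\in L_c$. Moreover $U_c\subseteq N[c]$ and $|U_c|\le\Delta+1$.*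

Indeed, membership of $c$ in the trace changes only when crossing $e_c$. Since $I(o)=\emptyset$ we have $o\notin U_c$, so $U_c$ consists of vertices of $G$ that see $c$, that is, $U_c\subseteq N[c]$.

**(F2)** *Let $K$ be ordinary and $a\in\mathcal C\setminus C_K$. If $a\in I(w)$ for some $w\in K$, then $K\subseteq N[a]$, hence $K\cap\mathcal C\subseteq I(a)$.*

By (F1), $a\in I(w)$ for one $w\in K$ implies it for all, so $K\subseteq N[a]$; then $K\cap\mathcal C\subseteq N[a]\cap\mathcal C=I(a)$.

## Ordinary components have at most $2\Delta+2$ vertices

**Definition.** An ordinary component $K$ is *anchored* if $K\subseteq N[d]$ for some $d\in\mathcal C$. Otherwise it is *unanchored*.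

An anchored $K$ has $|K|\le\Delta+1$. If $K$ is unanchored, then
$$I(w)\subseteq C_K\ \text{ for all } w\in K,\qquad K\cap\mathcal C\subseteq C_K. \tag{3}$$
The first part holds because an element $a\in I(w)\setminus C_K$ would anchor $K$ by (F2); the second follows from $a\in I(a)$. For every ordinary $K$ we have $|C_K|=|K|-1$, since $K$ is a tree. In Example 1, choice 1 gives the anchored component $\{q\}\subseteq N[p]$, while choice 3 gives $K=\{p,q,r\}$, which is contained in neither $N[p]$ nor $N[r]$ and so is unanchored. There $L_p=\{r\}$, $L_r=\{p\}$. Two disjoint minimal "lower sides" can always be found.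

**Lemma A.** *Let $K$ be unanchored. There are distinct $c,f\in C_K$ such that $L_c$ and $L_f$ are inclusion-minimal among all sets $L_g$, $g\in C_K$, and $L_c\cap L_f=\emptyset$. Consequently $K=U_c\cup U_f$ and $|K|\le2\Delta+2$.*

*Proof.* First, $|K|\ge2$: if $K=\{w\}$, any element of $I(w)\neq\emptyset$ would anchor $K$. So $C_K\ne\emptyset$. Choose $c\in C_K$ with $L_c$ inclusion-minimal, and let $x$ be the end of $e_c$ in $L_c$. We have $\emptyset\neq I(x)\subseteq C_K$.

We claim that $L_g\cap L_c=\emptyset$ for *every* $g\in I(x)$. We have $x\in U_g$, so $x\notin L_g$, and $g\ne c$ since $c\notin I(x)$. Suppose $e_g$ were inside $L_c$ (both ends in $L_c$). The rest $K\setminus L_c$ is attached to $L_c$ only through $e_c$, at the vertex $x$. So the side of $K-e_g$ avoiding $x$, which is $L_g$, is contained in $L_c\setminus\{x\}$, contradicting the minimality of $L_c$. Hence $e_g$ is not inside $L_c$. The subtree $L_c$ then stays connected in $K-e_g$ and contains $x\in U_g$, so $L_c\subseteq U_g$. This proves the claim.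

Pick any $f_0\in I(x)$ and then $f\in C_K$ with $L_f\subseteq L_{f_0}$ and $L_f$ inclusion-minimal. Since $x\notin L_{f_0}$, also $x\notin L_f$, so $f\in I(x)$. By the claim $L_f\cap L_c=\emptyset$, and $f\neq c$. Finally $K=U_c\cup U_f$, because a vertex outside both would be in $L_c\cap L_f$; and (F1) bounds each of $U_c,U_f$ by $\Delta+1$. $\square$

If the component of $o$ also had size $O(\Delta)$, then $n+1$ vertices in $s+1$ components would finish the question. This is where plain counting stops: the component of $o$ is not bounded in terms of $\Delta$. Take a path $q_1,\dots,q_m$ with $m\ge3$ and attach two leaves $p_i,r_i$ to each $q_i$; here $\Delta=4$. The set of all leaves is a code with traces $I(p_i)=\{p_i\}$, $I(r_i)=\{r_i\}$, $I(q_i)=\{p_i,r_i\}$. It is minimal, as a deleted leaf would be undominated. We may choose $e_{p_i}=\{o,p_i\}$ and $e_{r_i}=\{o,r_i\}$, and then the component of $o$ has $2m+1$ vertices. But it consists of many small pieces hanging at $o$, and each piece has to live near something in $S$.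

## Branches at $o$

**Step 4: describing the component of $o$.** The purpose is to compute all traces in $V_o$. Root this component at $o$. For $w,w'\in V_o$ write $w'\le w$ if $w'$ lies on the path of $T$ from $o$ to $w$. Let $\varphi(w)$ be the label of the edge from $w$ to its parent. Then $\varphi:V_o\to C_o$ is a bijection.

**(F3)** *For $w\in V_o$: $I(w)=\{\varphi(w'):w'\le w\}$ and $U_{\varphi(w)}=\{w'\in V_o:w'\ge w\}$.*

Indeed, a label outside $C_o$ is not in $I(o)=\emptyset$, hence by (F1) in no trace of this component. A label $\varphi(w)$ is not in $I(o)$ either, so $L_{\varphi(w)}$ is the side of $o$, and $U_{\varphi(w)}$ is the other side, the set of $w'\ge w$. Both formulas follow.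

**Definition.** A *branch* is a set $B=\{w:w\ge v\}$ with $v$ a child of $o$; $v$ is its *top*. Put $C_B=\varphi(B)$.

The branches partition $V_o$ and the sets $C_B$ partition $C_o$. In Example 1, choice 2, there is one branch $B=\{p,q\}$ with top $p$, $\varphi(p)=p$, $\varphi(q)=r$, $C_B=\{p,r\}$.

**(F4)** *Let $B$ be a branch with top $v$.*

1. *$I(v)=\{\varphi(v)\}$; $B\subseteq N[\varphi(v)]$ and $|B|\le\Delta+1$.*
2. *$I(w)\subseteq\varphi(B)$ for $w\in B$. Hence $B\cap\mathcal C\subseteq\varphi(B)$, and $V_o\cap\mathcal C\subseteq C_o$.*
3. *If $w\in B$ and $\varphi(w)\in V_o$, then $\varphi(w)\in B$.*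

The first item is (F3) and (F1), as $B=U_{\varphi(v)}$. The second is (F3), since all $w'\le w$ are in $B$, together with $a\in I(a)$. For the third, $\varphi(w)$ is a code vertex in $V_o$, so $\varphi(w)\in I(\varphi(w))$; by (F3) applied to the vertex $\varphi(w)$ this means $w\le\varphi(w)$, so $\varphi(w)\in B$.

## The bound $n-\frac{n}{4\Delta+3}$

**Theorem 2.** *Every minimal identifying code $\mathcal C$ of an identifiable graph $G$ without isolated vertices satisfies $|\mathcal C|\le n-\frac n{4\Delta+3}$.*

*Proof.* Each of the $s$ ordinary components has at most $2\Delta+2$ vertices, so $n-|V_o|\le(2\Delta+2)s$.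

It remains to bound $|V_o|$. At most $s$ branches meet $S$, and each has size at most $\Delta+1$. Now let $B$ be a branch with $B\cap S=\emptyset$ and top $v$. Then $v\in\mathcal C$, so $v\in I(v)=\{\varphi(v)\}$, that is, $\varphi(v)=v$. Hence $B\subseteq N[v]$, and $B=B\cap\mathcal C\subseteq I(v)=\{v\}$. So $B=\{v\}$, and $v$ has no neighbour in $\mathcal C$. As $v$ is not isolated, it has a neighbour in $S$. Each vertex of $S$ has at most $\Delta$ neighbours, so there are at most $\Delta s$ such branches, each of size $1$. Therefore $|V_o|\le(\Delta+1)s+\Delta s=(2\Delta+1)s$.

Altogether $n\le(4\Delta+3)s$, and $|\mathcal C|=n-s\le n-\frac{n}{4\Delta+3}$. $\square$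

Since $\Delta\ge2$ gives $4\Delta+3\le6\Delta$, the question is answered with $c=6$.

## Satellites: when a component's code vertices are labels elsewhere

For Theorem 1 we must prove
$$|\mathcal C|\le(\Delta+1)s, \tag{4}$$
because $n=|\mathcal C|+s$. So each ordinary component may carry at most $\Delta+1$ code vertices, *including* its share of the code vertices in branches. The proof of Theorem 2 wastes in two ways: unanchored components may have more than $\Delta+1$ vertices, and branches are paid for separately from ordinary components. Both are repaired by using the double role of code vertices: when the code vertices of $K'$ are all labels of edges in $X$, they can be counted together with those of $X$.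

**Definition.** Let $X$ be a branch or an ordinary component. An ordinary component $K'\ne X$ is a *satellite* of $X$ if $\emptyset\ne K'\cap\mathcal C\subseteq C_X$.

In Example 1, choice 2, the component $\{r\}$ is a satellite of the branch $\{p,q\}$. Two general facts:

* A component is a satellite of at most one $X$, since the sets $C_X$ over all branches and ordinary components $X$ partition $\mathcal C$.
* A satellite $K'$ is anchored: take $c\in K'\cap\mathcal C$. Then $c\in C_X$ with $X\neq K'$, so $c\notin C_{K'}$, and $c\in I(c)$, so $K'\subseteq N[c]$ by (F2). Thus *unanchored components are never satellites*.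

The pattern of the next sections is a dichotomy. If $X$ has a satellite, the two share the label set $C_X$ and we count them jointly. If $X$ has none, then (F2) forces code vertices back into $X$, which makes $X$ very rigid.

## Branches without satellites are thin

**Lemma B.** *Let $B$ be a branch with top $v$, with no satellite and with $B\cap\mathcal C\ne\emptyset$. Then $B\cap\mathcal C=\{v\}$, $\varphi(v)=v$ and $I(v)=\{v\}$.*

*Proof.* *Claim: if $w\in B$ and $g=\varphi(w)\notin V_o$, then no $a\in\mathcal C$ satisfies $a\ge w$.* The vertex $g$ lies in an ordinary component $K$. Suppose $a\in\mathcal C$, $a\ge w$. By (F3) $g\in I(a)$, so $a\in I(g)$ by (1). By (F4), $a\in V_o\cap\mathcal C\subseteq C_o$, so $a\notin C_K$. Now (F2), applied to $K$ with $a\in I(g)$ and $g\in K$, and then (F4) for $a\in B$, give $g\in K\cap\mathcal C\subseteq I(a)\subseteq\varphi(B)$. So $K$ is a satellite of $B$, a contradiction.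

Let $D=\{w\in B:\varphi(w)\in V_o\}$. If $w\in B\cap\mathcal C$, the claim with $a=w$ shows $\varphi(w)\in V_o$; so $B\cap\mathcal C\subseteq D$. Conversely, by (F4) item 3, $\varphi$ maps $D$ injectively into $B\cap\mathcal C$, so $|D|\le|B\cap\mathcal C|$. Hence $D=B\cap\mathcal C$.

Take any $a\in B\cap\mathcal C$. As $a\ge v$, the claim with $w=v$ gives $\varphi(v)\in V_o$, so $v\in D=B\cap\mathcal C$. Then $v\in I(v)=\{\varphi(v)\}$, so $\varphi(v)=v$ and $I(v)=\{v\}$. Finally $B\subseteq N[\varphi(v)]=N[v]$ gives $B\cap\mathcal C\subseteq I(v)=\{v\}$. $\square$

Call the branches of Lemma B *thin*. A thin branch contributes a single code vertex, its top $v$. Which ordinary component should pay for it? Since $I(v)=\{v\}$ and $v$ is not isolated, $\emptyset\ne N(v)\subseteq S$. We look at where the neighbours of $v$ lie.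

**Type E.** *Some neighbour $u$ of $v$ lies in an ordinary component $K$.* Then $v\in I(u)$, and $v=\varphi(v)\in C_o$ is not in $C_K$. By (F2), $K\subseteq N[v]$ and $K\cap\mathcal C\subseteq I(v)=\{v\}$. As $v\notin K$, we get $K\cap\mathcal C=\emptyset$: this component is empty of code vertices and has room. Assign $B$ to one such $K$. Such a $K$ is anchored (by $v$), and at most $\Delta$ thin branches are assigned to the same $K$ in this way, because all their tops are neighbours of any fixed vertex of $K$.

This happens in Example 3: for $\Delta\ge3$ the only possible choice is $e_\ell=\{o,\ell\}$ for each leaf $\ell$, since the traces of the centre and of a leaf differ in $\Delta-1\ge2$ elements. So there are $\Delta$ thin branches $\{\ell\}$, all assigned to the ordinary component consisting of the centre.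

**Type H.** *$N(v)\subseteq V_o$.* For $u\in N(v)$ we have $\varphi(v)=v\in I(u)$, so $u\ge v$ by (F3), and $u\ne v$. Hence $v$ has a child in the rooted tree; choose one and call it $x_B\in B$. Put $g_B=\varphi(x_B)$. If $g_B$ were in $V_o$, then by (F4) item 3 $g_B\in B\cap\mathcal C=\{v\}=\{\varphi(v)\}$, so $\varphi(x_B)=\varphi(v)$ with $x_B\ne v$, contradicting injectivity. So $g_B$ lies in an ordinary component $K$. Assign $B$ to $K$ and call $K$ a *host*. As $g_B\in I(x_B)$ by (F3), we have $x_B\in N[g_B]$.

**Example 4.** Take the path $v_1-x_1-g_1-g_2-x_2-v_2$ and one more vertex $\ell$ adjacent to $g_1$; so $n=7$, $\Delta=3$. Let $\mathcal C=\{v_1,v_2,g_1,g_2,\ell\}$. The traces are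
$$I(v_1)=\{v_1\},\quad I(x_1)=\{v_1,g_1\},\quad I(g_1)=\{g_1,g_2,\ell\},\quad I(g_2)=\{g_1,g_2\},$$
$$I(x_2)=\{v_2,g_2\},\quad I(v_2)=\{v_2\},\quad I(\ell)=\{\ell,g_1\}.$$
They are nonempty and distinct. The edges $e_{v_i}=\{o,v_i\}$, $e_{g_i}=\{v_i,x_i\}$ ($i=1,2$) and $e_\ell=\{g_1,g_2\}$ show that no single code vertex can be deleted. As every superset of an identifying code is an identifying code, $\mathcal C$ is minimal. The branches are $B_i=\{v_i,x_i\}$ with $C_{B_i}=\{v_i,g_i\}$. The ordinary components are $K=\{g_1,g_2\}$ with $C_K=\{\ell\}$, and $\{\ell\}$ with no labels. Neither ordinary component is a satellite of a branch ($K\cap\mathcal C=\{g_1,g_2\}$ is in neither $C_{B_i}$). So both branches are thin, of type H, and assigned to the host $K$. And $\{\ell\}$ is a satellite of $K$. Lemma C says that this picture is typical.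

**Lemma C.** *Let $K$ be a host with assigned type-H branches $B_1,\dots,B_j$, and write $g_i=g_{B_i}$, $x_i=x_{B_i}$.*

1. *$g_1,\dots,g_j\in K\cap\mathcal C\cap C_o$ are distinct, $K\subseteq N[g_i]$ for each $i$, and $|K|\le\Delta$.*
2. *$K$ is anchored and is not a satellite.*
3. *If $j\ge2$, then $K$ has a satellite $K''$ with $|K\cap\mathcal C|+|K''\cap\mathcal C|+j\le2\Delta-1$.*

*Proof.* (1) The $g_i$ lie in $K$ by assignment, are labels in $C_o$, and are distinct because $\varphi$ is injective. As $g_i\in C_o$, $g_i\notin C_K$; with $g_i\in I(g_i)$, (F2) gives $K\subseteq N[g_i]$. Also $x_i\in N[g_i]$, and $x_i\in V_o$ is not in $K$. So $|K|\le|N[g_i]|-1\le\Delta$.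

(2) $K$ is anchored by (1). If $K$ were a satellite of a branch $B'$, then $g_1\in K\cap\mathcal C\subseteq\varphi(B')$, and also $g_1\in\varphi(B_1)$; so $B'=B_1$. But $B_1$ is thin and has no satellite. And $K$ is not a satellite of an ordinary $X$, since $g_1\in C_o$ is not in $C_X$.

(3) We look for a component that sees the difference between $g_1$ and $g_2$. Let $h$ be the label of an edge on the path of $T$ in $K$ between $g_1$ and $g_2$. By (F1), $h$ is in exactly one of $I(g_1)$, $I(g_2)$; after renaming, $h\in I(g_1)\setminus I(g_2)$.

Where is the vertex $h$? Not in $K$: since $K\subseteq N[g_2]$, a code vertex in $K$ would be in $I(g_2)$. Not in $V_o$: there $h\in V_o\cap\mathcal C\subseteq C_o$, while $h\in C_K$. So $h$ lies in an ordinary component $K''\ne K$.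

We show $K''\cap\mathcal C\subseteq I(g_1)\setminus I(g_2)$. By (1), $g_1\in I(h)$, and $g_1\in C_o$ is not in $C_{K''}$; so (F2) gives $K''\subseteq N[g_1]$ and $K''\cap\mathcal C\subseteq I(g_1)$. On the other hand $g_2\notin I(h)$ and $g_2\notin C_{K''}$, so by (F1) $g_2\notin I(w)$ for all $w\in K''$; for $w\in K''\cap\mathcal C$ this says $w\notin I(g_2)$.

By (F1) for $K$, an element of $I(g_1)\setminus I(g_2)$ must be a label in $C_K$. So $h\in K''\cap\mathcal C\subseteq C_K$, and $K''$ is a satellite of $K$.

For the count, $K$, $K''$ and $\{x_1\}$ are disjoint subsets of $N[g_1]$, so $|K|+|K''|\le\Delta$. In particular $|K|\le\Delta-1$, and $j\le|K|$ by (1). Hence $|K\cap\mathcal C|+|K''\cap\mathcal C|+j\le\Delta+(\Delta-1)$. $\square$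

In Example 4 the left side of (3) is $2+1+2=5=2\Delta-1$.

## An unanchored component without satellite has at most $\Delta+1$ code vertices

**Lemma D.** *Let $K$ be unanchored.*
(a) *If $K$ has a satellite $K'$, then $|K\cap\mathcal C|+|K'\cap\mathcal C|\le2\Delta+1$.*
(b) *If $K$ has no satellite, then $|K\cap\mathcal C|\le\Delta+1$.*

In Example 2, $T$ has only one possible shape: $e_3=\{1,2\}$, $e_1=\{2,3\}$, $e_2=\{2,4\}$. So $K=\{1,2,3,4\}$ is the only ordinary component, it is unanchored, and $|K\cap\mathcal C|=3=\Delta+1$: (b) can be an equality.

*Proof of (a).* By (3), $K\cap\mathcal C\subseteq C_K$; by definition $K'\cap\mathcal C\subseteq C_K$. These sets are disjoint, and $|C_K|=|K|-1\le2\Delta+1$ by Lemma A.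

*Proof of (b).* Take $c,f$ as in Lemma A and put
$$A=L_c,\qquad A'=L_f,\qquad M=K\setminus(A\cup A').$$
Then $A$, $A'$, $M$ partition $K$, and
$$U_f=A\cup M,\qquad U_c=A'\cup M,\qquad |A|+|M|\le\Delta+1,\qquad |A'|+|M|\le\Delta+1. \tag{5}$$
Let $x$ be the end of $e_c$ in $A$ and $x'$ the end of $e_f$ in $A'$. Everything so far is symmetric under exchanging $(c,A,x)$ with $(f,A',x')$. In these terms, we must save $\min(|A|,|A'|)$ or so from the obvious bound $|A|+|A'|+|M|$.

**Step 5: we may assume that the vertices $c$ and $f$ lie in $K$.** This is where "no satellite" is used. Since $f\in C_K$, it is not in $C_o$, so $f\notin V_o$. Suppose $f$ lies in an ordinary $K'\ne K$, and suppose there is $a\in U_f\cap\mathcal C$. Since $U_f\subseteq N[f]$, we have $a\in N[f]\cap\mathcal C=I(f)$. By (3), $a\in K\cap\mathcal C\subseteq C_K$, so $a\notin C_{K'}$. Then (F2) for $K'$ and (3) for $a\in K$ give $f\in K'\cap\mathcal C\subseteq I(a)\subseteq C_K$, and $K'$ is a satellite of $K$, a contradiction. Hence $U_f\cap\mathcal C=\emptyset$, so $K\cap\mathcal C\subseteq A'\subseteq U_c$, and $|K\cap\mathcal C|\le\Delta+1$ as desired. In the same way, if $c\notin K$ then $U_c\cap\mathcal C=\emptyset$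 and $K\cap\mathcal C\subseteq A\subseteq U_f$ has at most $\Delta+1$ elements.

So let $c,f\in K$. From $f\in I(f)$ we get $f\in U_f=A\cup M$, and from $c\in I(c)$ we get $c\in U_c=A'\cup M$.

**Step 6: the labels that traces can contain.** Call a label in $C_K$ *middle* if its edge is neither inside $A$ nor inside $A'$. As $A$ and $A'$ are subtrees, the number of middle labels is
$$(|K|-1)-(|A|-1)-(|A'|-1)=|M|+1, \tag{6}$$
and $c$ and $f$ are among them. We claim:

$(*)$ *If $e_g$ is inside $A$, then $U_g$ is the side of $K-e_g$ not containing $x$, and $U_g\subseteq A\setminus\{x\}$. If $e_g$ is inside $A'$, then $U_g$ is the side not containing $x'$, and $U_g\subseteq A'\setminus\{x'\}$.*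

Let $e_g$ be inside $A$. Since $K\setminus A$ is attached to $A$ only at $x$, the side of $K-e_g$ not containing $x$ is a subset of $A\setminus\{x\}$, a proper subset of $L_c$. As $L_c$ is inclusion-minimal, this side is not $L_g$; so it is $U_g$. For $A'$ replace $x$ and $L_c$ by $x'$ and $L_f$.

Consequence: for $w\in M$, the trace $I(w)$, which is contained in $C_K$ by (3), consists of middle labels only.

**Step 7: case distinction by the positions of $f\in A\cup M$ and $c\in A'\cup M$.** In each case we bound the code vertices in one of the sets $U_f$, $U_c$ by a trace, using $U_f\cap\mathcal C\subseteq I(f)$ and $U_c\cap\mathcal C\subseteq I(c)$.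

**Case 1: $f\in M$ and $c\in M$.** Then $(A\cup M)\cap\mathcal C=U_f\cap\mathcal C\subseteq I(f)$ and $(A'\cup M)\cap\mathcal C=U_c\cap\mathcal C\subseteq I(c)$ consist of middle labels. So all of $K\cap\mathcal C$ does, and by (6), $|K\cap\mathcal C|\le|M|+1\le|M|+|A'|\le\Delta+1$.

**Case 2: exactly one of $f,c$ is in $M$.** Let $f\in M$ and $c\in A'$. Again $(A\cup M)\cap\mathcal C\subseteq I(f)$, a set of middle labels. Since $f\in M\subseteq U_c$, we have $c\in I(f)$, while $c\notin A\cup M$. So $|(A\cup M)\cap\mathcal C|\le|I(f)|-1\le|M|$, and $|K\cap\mathcal C|\le|M|+|A'|\le\Delta+1$. If instead $c\in M$ and $f\in A$, then $(A'\cup M)\cap\mathcal C\subseteq I(c)$, a set of middle labels. Since $c\in M\subseteq U_f$ we have $f\in I(c)$, while $f\notin A'\cup M$. So $|(A'\cup M)\cap\mathcal C|\le|M|$ and $|K\cap\mathcal C|\le|M|+|A|\le\Delta+1$.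

**Case 3: $f\in A$ and $c\in A'$.** Now $I(f)$ may contain labels from inside $A$, and the bound $U_f\cap\mathcal C\subseteq I(f)$ is too weak. The remedy is to replace $f$ by a code vertex closer to $x$, whose trace has few labels inside $A$. We claim
$$|(A\cup M)\cap\mathcal C|\le|M|+|A\cap S|. \tag{7}$$

Let $P$ be the path in the tree $A$ from $x$ to $f$, and let $d$ be the first vertex of $P$, counted from $x$, that belongs to $\mathcal C$. It exists as $f\in\mathcal C$.

*First we show $U_f\cap\mathcal C\subseteq I(d)$.* Let $a\in U_f\cap\mathcal C$. Then $a\in I(f)$, and $a\in C_K$ by (3), so $f\in U_a$. The edge $e_a$ is not inside $A'$, since otherwise $f\in U_a\subseteq A'$ by $(*)$, while $f\in A$.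

If $e_a$ is middle, the subtree $A$, which contains $d$ and $f$, avoids $e_a$. So $d$ is on the same side as $f$, and $a\in I(d)$.

If $e_a$ is inside $A$, then by $(*)$ $x\notin U_a$ while $f\in U_a$, so $e_a$ lies on $P$. Suppose $d\notin U_a$. Then $d$ comes on $P$ before the edge $e_a$ is crossed. By $a\in I(a)$ and $(*)$, $a\in U_a\subseteq A$, and $U_a$ is attached to the side of $x$ only by $e_a$. So the path in $A$ from $x$ to $a$ starts with the part of $P$ up to and including $e_a$, and it contains $d$. By $(*)$, each edge inside $A$, when traversed away from $x$, adds its label to the trace. So along the path from $d$ to $a$ labels are only added, and $I(d)\subseteq I(a)$. As $d\in\mathcal C$, $d\in I(d)\subseteq I(a)$; by (1), $a\in I(d)$, that is, $d\in U_a$, a contradiction. So $d\in U_a$, and $a\in I(d)$.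

*Next we bound $|I(d)|$.* By (3), $I(d)\subseteq C_K$, and we sort its elements by the position of their edges. By $(*)$ there is no label of an edge inside $A'$, since $d\notin A'$. There are at most $|M|$ middle labels: of the $|M|+1$ in (6), the label $c$ is missing because $d\in A=L_c$. The labels of edges inside $A$ are, by $(*)$, exactly those of the edges of $A$ separating $d$ from $x$, that is, the edges of $P$ between $x$ and $d$. These are as many as the vertices of $P$ before $d$, all of which are in $A\cap S$ by choice of $d$. Hence
$$|(A\cup M)\cap\mathcal C|=|U_f\cap\mathcal C|\le|I(d)|\le|M|+|A\cap S|,$$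
which is (7).

From (7) and (5),
$$|K\cap\mathcal C|\le|M|+|A\cap S|+|A'\cap\mathcal C|=|M|+|A'|+|A\cap S|-|A'\cap S|\le\Delta+1+|A\cap S|-|A'\cap S|.$$
The hypotheses of Case 3, and (5), (6), $(*)$, are unchanged when $(c,A,x)$ and $(f,A',x')$ are exchanged: now one takes the path in $A'$ from $x'$ to $c$ and its first vertex in $\mathcal C$. So also $|K\cap\mathcal C|\le\Delta+1+|A'\cap S|-|A\cap S|$. One of the two differences is at most $0$, so $|K\cap\mathcal C|\le\Delta+1$. $\square$

Example 2 shows that different cases can occur for the same $K$. With $c=3$ we have $A=\{1\}$, $x=1$, $I(x)=\{1,2\}$. Taking $f=1$ gives $A'=\{3\}$, $f\in A$, $c\in A'$: Case 3. Taking $f=2$ gives $A'=\{4\}$, $M=\{2,3\}$, and $f,c\in M$: Case 1.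

## Grouping the components: proof of Theorem 1

We prove (4) by dividing the $s$ ordinary components into groups of one or two, assigning every branch that contains code vertices to a group, and checking that each group pays at most $\Delta+1$ per component.

**Step 8: forming the groups.** The point is to put satellites next to the components they share labels with. Consider each $X$ of one of the following kinds:

* a branch having a satellite;
* an unanchored component having a satellite;
* a host with $j\ge2$ assigned type-H branches (it has a satellite by Lemma C(3)).

Choose one satellite $\sigma(X)$ of $X$; in the last case let $\sigma(X)=K''$ from Lemma C(3). The components $\sigma(X)$ are distinct, since a component is a satellite of at most one $X$. Unanchored components and hosts are never satellites, by the second general fact about satellites and by Lemma C(2). Hosts are anchored, so no component is both unanchored and a host. Therefore the sets $\{\sigma(B)\}$, for branches $B$ with a satellite, and $\{K,\sigma(K)\}$, for $K$ of the other two kinds, are pairwise disjoint. These are groups, and every remaining ordinary component forms a group by itself.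

**Step 9: assigning the branches.** Each branch $B$ with a satellite is assigned to the group $\{\sigma(B)\}$. Each thin branch is already assigned to an ordinary component, hence to its group. Every other branch has no satellite and is not thin, so $B\cap\mathcal C=\emptyset$ by Lemma B, and it can be ignored.

We check which groups receive thin branches. A component receiving type-E branches is anchored and has $K\cap\mathcal C=\emptyset$. So it is not a satellite, not a host (a host contains the code vertex $g_1$) and not unanchored, and it forms a singleton group. A host with $j=1$ is not a satellite and not unanchored, so it forms a singleton group too. No $\sigma(X)$ receives a thin branch, because it is a satellite: it is not a host, and it is not disjoint from $\mathcal C$. An unanchored component receives none either, since components that receive thin branches are anchored.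

**Step 10: weighing the groups.** Let the weight of a group be the number of elements of $\mathcal C$ in its components and its assigned branches.

* $\{\sigma(B)\}$ for a branch $B$ with a satellite: $B\cap\mathcal C$ and $\sigma(B)\cap\mathcal C$ are disjoint subsets of $\varphi(B)$, by (F4) and by definition of a satellite. So the weight is at most $|\varphi(B)|=|B|\le\Delta+1$.
* $\{K,\sigma(K)\}$ with $K$ unanchored: the weight is at most $2\Delta+1\le2(\Delta+1)$ by Lemma D(a).
* $\{K,\sigma(K)\}$ with $K$ a host and $j\ge2$: each assigned thin branch contributes $1$, so the weight is $|K\cap\mathcal C|+|K''\cap\mathcal C|+j\le2\Delta-1\le2(\Delta+1)$ by Lemma C(3).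
* A singleton receiving type-E branches: the weight is at most $0+\Delta$.
* A singleton host with $j=1$: the weight is at most $|K|+1\le\Delta+1$ by Lemma C(1).
* Any other singleton $\{K\}$: no branch is assigned. If $K$ is anchored, the weight is at most $|K|\le\Delta+1$. If $K$ is unanchored, it has no satellite (otherwise it would be in a group of two), and the weight is at most $\Delta+1$ by Lemma D(b).

Every group has weight at most $\Delta+1$ times its number of components. The branches and the $s$ ordinary components partition $V$, and every code vertex is in an ordinary component or in an assigned branch. Summing over groups gives $|\mathcal C|\le(\Delta+1)s$, which is (4). So $n=|\mathcal C|+s\le(\Delta+2)s$, and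
$$|\mathcal C|=n-s\le n-\frac{n}{\Delta+2}.$$
The remaining assertions of Theorem 1 were derived from this in the first section. $\square$

## Cocktail-party graphs, stars and cliques joined by a matching

We now prove Proposition 3, where the lower bounds all use one observation: if $N[x]\triangle N[y]=\{p,q\}$, a code cannot omit both $p$ and $q$.

**Part (a).** Let $m=\frac{\Delta}{2}+1\ge2$, and let $G$ be $K_{2m}$ minus a perfect matching. It is connected, $n=2m=\Delta+2$, and it is $\Delta$-regular. Write $\bar x$ for the partner of $x$ in the removed matching; then $N[x]=V\setminus\{\bar x\}$, and for $x\ne y$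
$$N[x]\triangle N[y]=\{\bar x,\bar y\}\ne\emptyset.$$
So $G$ is identifiable. As $x\mapsto\bar x$ is a bijection, every pair of vertices arises as $\{\bar x,\bar y\}$, so no two vertices can both be missing from a code. Hence $\gamma^{\rm ID}(G)\ge n-1=n-\frac n{\Delta+2}$, with equality by Theorem 1. A bound $n-\frac nk$ with $k<\Delta+2$ would give $\gamma^{\rm ID}(G)<n-1$, which is false; so $\Delta+2$ cannot be lowered. For $\Delta=2$ the graph is $C_4$, with $n-\gamma^{\rm ID}=1$ and $\frac n{c\Delta}=\frac2c$. So the bound with constant $c$ forces $c\ge2$, and $c=2$ works by Theorem 1.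

**Part (b).** In $K_{1,\Delta}$ with $\Delta\ge3$ all closed neighbourhoods differ: a leaf together with the centre for each leaf, and $V$ for the centre. If two leaves are missing from a set $\mathcal C$, both have trace $\mathcal C\cap\{\text{centre}\}$, and they are not separated (or not dominated). If a leaf and the centre are missing, that leaf is undominated. So a code omits at most one vertex, and $\gamma^{\rm ID}\ge n-1=n-\frac{n}{\Delta+1}$. Hence $\Delta+2$ cannot be replaced by anything smaller than $\Delta+1$.

**Part (c).** Let $H$ be a connected $\Delta$-regular simple graph. There are infinitely many: for even $N>\Delta+1$, join each element of $\mathbb Z_N$ to those at difference $\pm1,\dots,\pm\lfloor\Delta/2\rfloor$, and also to the one at difference $N/2$ if $\Delta$ is odd. Let $G$ have as vertices the pairs $(h,e)$ with $h\in e\in E(H)$. Make each $Q_h=\{(h,e):e\ni h\}$ a clique, and for each edge $e=hh'$ join $(h,e)$ to $(h',e)$.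

Each $Q_h$ has $\Delta$ vertices, and each vertex $x$ has exactly one neighbour outside its clique, which we call $\bar x$. So $G$ is $\Delta$-regular; it is connected because $H$ is. The map $x\mapsto\bar x$ is an involution, and $N[x]=Q_h\cup\{\bar x\}$ for $x\in Q_h$.

$G$ is identifiable: for distinct $x,y\in Q_h$ we have $N[x]\triangle N[y]=\{\bar x,\bar y\}\ne\emptyset$. For $x\in Q_h$ and $y\in Q_k$ with $h\ne k$, equality $N[x]=N[y]$ would give $Q_h\subseteq Q_k\cup\{\bar y\}$, hence $Q_h\subseteq\{\bar y\}$, which is impossible as $|Q_h|=\Delta\ge2$.

For each $h$, at most one vertex of the set $\{\bar x:x\in Q_h\}$ is missing from a given code, by the observation at the start of this section. These sets have $\Delta$ elements each and partition $V$, since $x\mapsto\bar x$ is a bijection; so there are $n/\Delta$ of them. Therefore at most $n/\Delta$ vertices are missing from any code, and $\gamma^{\rm ID}(G)\ge n-\frac n\Delta$. $\square$
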